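\title{Game Logic is strictly weaker than the two-variable fragment of the modal $\mu$-calculus}

\begin{abstract}
Every formula of Parikh's Game Logic is equivalent to a sentence of the modal $\mu$-calculus with two fixpoint variables. We show that the converse fails, even over finite models. The separating sentence uses one action, two proposition letters and only greatest fixpoints; it says that a state simulates a given vertex of a three-colored graph with nine vertices. The proof brings Game Logic into a normal form in which every subformula has at most one free variable, removes boxes and least fixpoints, and then shows that a fixpoint variable can remember only one vertex of each color. This is too little to follow the graph, and the loss of information is turned into a finite countermodel.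
\end{abstract}

\section{The question and the result}\label{sec:intro}

\subsection*{The two logics}
Fix a countably infinite set $\mathrm{Prop}$ of proposition letters, a separate countably infinite set $\mathrm{Var}$ of fixpoint variables, and a non-empty set $\mathrm{Act}$ of actions. A (Kripke) \emph{model} is a triple $\mathbb S=(S,(R_a)_{a\in\mathrm{Act}},V)$ with $R_a\subseteq S\times S$ and $V(p)\subseteq S$ for $p\in\mathrm{Prop}$.

The \emph{modal $\mu$-calculus} $\mu\mathrm{ML}$ has the formulas
\[
\chi ::= p \mid x \mid \neg\chi \mid \chi\vee\chi \mid \langle a\rangle\chi \mid \mu x.\chi
\qquad(p\in\mathrm{Prop},\ x\in\mathrm{Var},\ a\in\mathrm{Act}),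
\]
where in $\mu x.\chi$ every free occurrence of $x$ lies under an even number of negations. Once subsets of $S$ are assigned to its free variables, a formula defines a subset of $S$; we use the formula as a name for this set and write $\chi(X)$ when $x$ is interpreted by $X$. The set $\langle a\rangle X$ consists of the states with an $R_a$-successor in $X$, and $\mu x.\chi$ is the least fixpoint of the monotone map $X\mapsto\chi(X)$. The symbols $\top,\bot,\wedge,[a]$ are the usual abbreviations, and $\nu x.\chi=\neg\mu x.\neg\chi[\neg x/x]$ defines the greatest fixpoint of the same map. By the Knaster--Tarski theorem, $\nu x.\chi$ contains every $X$ with $X\subseteq\chi(X)$. A \emph{sentence} is a formula without free variables. For $k\ge1$, the fragment $\mu\mathrm{ML}[k]$ consists of the formulas that use at most $k$ distinct variables; a variable may be bound again any number of times, and proposition letters are not counted.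

\emph{Game Logic} $\mathrm{GL}$, due to Parikh, has formulas and games defined by mutual recursion:
\[
\chi ::= p \mid \neg\chi \mid \chi\vee\chi \mid \langle\gamma\rangle\chi,
\qquad
\gamma ::= a \mid \chi? \mid \gamma;\gamma \mid \gamma\cup\gamma \mid \gamma^{*} \mid \gamma^{d}.
\]
Games are played by Angel and Demon, and $\langle\gamma\rangle\chi$ holds at $s$ if Angel can force a play of $\gamma$ from $s$ to end in a state satisfying $\chi$. In $a$ Angel moves along $R_a$; in $\chi?$ she loses if $\chi$ fails; $\gamma;\delta$ is sequential composition; in $\gamma\cup\delta$ she chooses the game; in $\gamma^*$ she decides how often, finitely many times, to repeat $\gamma$; and $\gamma^d$ swaps the roles of the players. Formally, each game defines a monotone map $X\mapsto\langle\gamma\rangle X$ on subsets of $S$: the map $\langle a\rangle$ is the one above, and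
\begin{gather*}
\langle\chi?\rangle X=\chi\wedge X,\qquad
\langle\gamma;\delta\rangle X=\langle\gamma\rangle\langle\delta\rangle X,\qquad
\langle\gamma\cup\delta\rangle X=\langle\gamma\rangle X\vee\langle\delta\rangle X,\\
\langle\gamma^*\rangle X=\mu z.(X\vee\langle\gamma\rangle z),\qquad
\langle\gamma^d\rangle X=\neg\langle\gamma\rangle\neg X .
\end{gather*}

\subsection*{The question}
Game Logic has no variables, but each star hides one, and two names suffice for all of them. In $\mu z.(X\vee\langle\gamma\rangle z)$ the part $X$ does not mention $z$, and the part $\langle\gamma\rangle z$ mentions nothing but $z$; so a star inside $\gamma$ needs one new name, and a star one level further in can reuse the first. Thus every $\mathrm{GL}$ formula translates effectively into $\mu\mathrm{ML}[2]$ (we recall the argument in Corollary~\ref{cor:inclusions}). Berwanger showed that the variable hierarchy of the $\mu$-calculus is strict, so $\mu\mathrm{ML}[2]\subsetneq\mu\mathrm{ML}$ and $\mathrm{GL}$ is strictly less expressive than $\mu\mathrm{ML}$. The question that remains, posed in \cite{ILLC}, is the following.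

\begin{quote}
Is every sentence of $\mu\mathrm{ML}[2]$ equivalent, over all Kripke models, to a formula of $\mathrm{GL}$?
\end{quote}

A two-variable sentence has one freedom that the translation never uses: below a binder $\nu x$ it may mix $x$ with an outer variable $y$. In simple cases this freedom is only apparent. The mixed formula $\nu x.\langle a\rangle(x\wedge y)$ is equivalent to $\langle a\rangle\nu x.(y\wedge\langle a\rangle x)$, since both say that there is an infinite path all of whose states after the first satisfy $y$; and the second formula has the shape of a dual star. A less trivial instance is Example~\ref{ex:Kprime}, and all of $\mu\mathrm{ML}[1]$ lies in $\mathrm{GL}$. One may therefore guess that mixing can always be eliminated. We show that it cannot.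

\subsection*{The graph $K$}
The vertices of $K$ are the nine words $uv$ with $u,v\in\{0,1,2\}$, and the \emph{color} of $uv$ is $\mathrm{col}(uv)=u$. From the three possible edges $uv\to vw$ leaving $uv$ we delete one: we put $uv\to vw$ if and only if $w\ne f(uv)$, where $f(uv)=u$ if $u\le v$, and $f(uv)$ is the letter different from $u$ and $v$ if $u>v$. The edges are listed in the following table, whose rows $E_x,E_y,E_\Delta$ partition $K$ into three sets with one vertex of each color.
\begin{equation}\label{eq:table}
\begin{array}{c|ccc}
 & \text{color }0 & \text{color }1 & \text{color }2\\ \hline
E_x & 01\to 11,12 & 12\to 20,22 & 20\to 00,02\\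
E_y & 02\to 21,22 & 10\to 00,01 & 21\to 11,12\\
E_\Delta & 00\to 01,02 & 11\to 10,12 & 22\to 20,21
\end{array}
\end{equation}

Fix an action $a$ and two letters $p\ne q$. Write $\Diamond=\langle a\rangle$ and $\Box=[a]$, and let
\[
c_0=\neg p\wedge\neg q,\qquad c_1=p\wedge\neg q,\qquad c_2=q .
\]
Every state $s$ of every model satisfies exactly one $c_u$, and we put $\mathrm{col}(s)=u$. A \emph{simulation} of $K$ in $\mathbb S$ is a relation $Z\subseteq K\times S$ such that $(k,s)\in Z$ implies $\mathrm{col}(k)=\mathrm{col}(s)$ and, for each edge $k\to k'$, there is $s'$ with $sR_as'$ and $(k',s')\in Z$. We say that $s$ \emph{simulates} $k$, and write $k\preceq s$, if some simulation contains $(k,s)$. Unions of simulations are simulations, so $\preceq$ is the largest one.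

The sets $X_k=\{s:k\preceq s\}$ are the greatest solution of the nine equations $X_k=c_{\mathrm{col}(k)}\wedge\bigwedge_{k\to k'}\Diamond X_{k'}$. Nine variables are not needed, because the color of a state is visible: one variable $x$ can stand for the three sets $X_k$ with $k\in E_x$ at once, the set for color $u$ being recovered as $c_u\wedge x$. A second variable $y$ stands for $E_y$, and the equations for $E_\Delta$ can be substituted into the others. This leads to $U_u=c_u\wedge\Diamond(c_u\wedge x)\wedge\Diamond(c_u\wedge y)$ for the vertex $uu$, and to
\begin{align*}
F(x,y)&=[c_0\wedge\Diamond U_1\wedge\Diamond(c_1\wedge x)]\vee[c_1\wedge\Diamond(c_2\wedge x)\wedge\Diamond U_2]\vee[c_2\wedge\Diamond U_0\wedge\Diamond(c_0\wedge y)],\\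
G(x,y)&=[c_0\wedge\Diamond(c_2\wedge y)\wedge\Diamond U_2]\vee[c_1\wedge\Diamond U_0\wedge\Diamond(c_0\wedge x)]\vee[c_2\wedge\Diamond U_1\wedge\Diamond(c_1\wedge x)],\\
\varphi&=c_0\wedge\nu x.F\bigl(x,\nu y.G(x,y)\bigr).
\end{align*}
Only the variables $x$ and $y$ occur, so $\varphi\in\mu\mathrm{ML}[2]$.

\begin{theorem}\label{thm:main}
The sentence $\varphi$ holds at a state $s$ if and only if $01\preceq s$. No $\mathrm{GL}$ formula is equivalent to $\varphi$, even over finite models. Hence $\mathrm{GL}\subsetneq\mu\mathrm{ML}[2]$.
\end{theorem}

\begin{theorem}[Inseparability]\label{thm:insep}
Let $k_0\in K$. There is no $\mathrm{GL}$ formula $\psi$ such that, for all states $s$ of all finite models,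
\[
k_0\preceq s\ \Longrightarrow\ s\models\psi\ \Longrightarrow\ \exists k\in K\ (k\preceq s).
\]
\end{theorem}

The first claim of Theorem~\ref{thm:main} is Lemma~\ref{lem:phi}. Given it, a $\mathrm{GL}$ formula equivalent to $\varphi$ over finite models would satisfy both implications of Theorem~\ref{thm:insep} for $k_0=01$; so the second claim follows from Theorem~\ref{thm:insep}, and the third from the second and the inclusion $\mathrm{GL}\subseteq\mu\mathrm{ML}[2]$.

Section~\ref{sec:normal} describes $\mathrm{GL}$ as a syntactic fragment of $\mu\mathrm{ML}$, and Section~\ref{sec:K} collects the properties of $K$. Section~\ref{sec:examples} shows the idea of the proof of Theorem~\ref{thm:insep} on two small cases. The proof itself reduces $\psi$ to a sentence with only $\Diamond$ and $\nu$ (Section~\ref{sec:reduction}), shows that such a sentence loses track of the vertices of $K$ (Section~\ref{sec:memory}), and builds a countermodel from this failure (Section~\ref{sec:model}).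

\section{Game Logic as a fragment of the $\mu$-calculus}\label{sec:normal}

To prove that a property is not expressible in $\mathrm{GL}$ we need a grip on all its formulas. Duals and tests make games awkward for induction, so we replace them by the fixpoint formulas they produce.

\begin{definition}\label{def:G}
The class $\mathcal G$ is the least class of formulas that contains $\top$, $\bot$, the literals $r,\neg r$ ($r\in\mathrm{Prop}$) and the variables, is closed under $\wedge,\vee,\langle b\rangle,[b]$ ($b\in\mathrm{Act}$), and contains $\mu x.(\theta\vee\beta)$ and $\nu x.(\theta\wedge\beta)$ whenever $\theta,\beta\in\mathcal G$,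
\[
x\text{ is not free in }\theta,\qquad\text{and}\qquad\beta\text{ has no free variable other than }x .
\]
We call $\theta$ the \emph{exit} and $\beta$ the \emph{body}. In the syntax tree of a $\mathcal G$-formula, a fixpoint $\mu x.(\theta\vee\beta)$ or $\nu x.(\theta\wedge\beta)$ is a single node with the two children $\theta$ and $\beta$.
\end{definition}

Bound variables may be renamed freely. We use three properties of $\mathcal G$.
\begin{enumerate}
\item[(G1)] \emph{If $\chi,\eta\in\mathcal G$, then $\chi[\eta/x]\in\mathcal G$.} We use induction on $\chi$. For $\chi=\nu z.(\theta\wedge\beta)$, rename $z$ so that it differs from $x$ and is not free in $\eta$. Then $x$ is not free in $\beta$, so $\chi[\eta/x]=\nu z.(\theta[\eta/x]\wedge\beta)$, and $z$ is not free in the new exit. The same holds with $\mu,\vee$ in place of $\nu,\wedge$.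
\item[(G2)] \emph{Replacing a node of a $\mathcal G$-formula by a $\mathcal G$-formula with no additional free variables gives a $\mathcal G$-formula}, because the side conditions only forbid free variables.
\item[(G3)] \emph{If $\chi\in\mathcal G$ has at most one free variable, so has every node of $\chi$.} Indeed, the free variables of a child of a node $\wedge,\vee,\langle b\rangle,[b]$ are free in the node; a fixpoint node has the same free variables as its exit; and a body has at most one.
\end{enumerate}

\begin{lemma}\label{lem:normal}
Every $\mathrm{GL}$ formula is equivalent to a $\mathcal G$-sentence, and conversely.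
\end{lemma}

\begin{proof}
\emph{From $\mathrm{GL}$ to $\mathcal G$.} Since $\mathcal G$ has no negation, we translate each object together with its dual. Fix a variable $x$. We define $\mathcal G$-sentences $\chi^+,\chi^-$ for each formula $\chi$, and $\mathcal G$-formulas $\gamma^+,\gamma^-$ with no free variable but $x$ for each game $\gamma$, such that
\[
\chi^+\equiv\chi,\qquad \chi^-\equiv\neg\chi,\qquad \gamma^+(X)=\langle\gamma\rangle X,\qquad\gamma^-(X)=\langle\gamma^d\rangle X .
\]
With $z$ a fresh variable, the clauses are
\begin{gather*}
r^+=r,\quad r^-=\neg r,\quad(\neg\chi)^\pm=\chi^\mp,\quad(\chi\vee\eta)^+=\chi^+\vee\eta^+,\quad(\chi\vee\eta)^-=\chi^-\wedge\eta^-,\\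
(\langle\gamma\rangle\chi)^\pm=\gamma^\pm[\chi^\pm/x],\quad b^+=\langle b\rangle x,\quad b^-=[b]x,\quad(\chi?)^+=\chi^+\wedge x,\quad(\chi?)^-=\chi^-\vee x,\\
(\gamma;\delta)^\pm=\gamma^\pm[\delta^\pm/x],\quad(\gamma\cup\delta)^+=\gamma^+\vee\delta^+,\quad(\gamma\cup\delta)^-=\gamma^-\wedge\delta^-,\quad(\gamma^d)^\pm=\gamma^\mp,\\
(\gamma^*)^+=\mu z.(x\vee\gamma^+[z/x]),\qquad(\gamma^*)^-=\nu z.(x\wedge\gamma^-[z/x]).
\end{gather*}
These formulas lie in $\mathcal G$ by (G1); in the last line the exit is $x$ and the body has no free variable but $z$. The positive clauses restate the semantics. The negative ones follow from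
\begin{gather*}
\neg\langle\gamma\rangle\chi=\langle\gamma^d\rangle\neg\chi,\qquad
\neg(\chi\wedge\neg X)=\neg\chi\vee X,\qquad
\langle\gamma^{dd}\rangle X=\langle\gamma\rangle X,\\
\neg\langle\gamma\rangle\langle\delta\rangle\neg X=\langle\gamma^d\rangle\neg\langle\delta\rangle\neg X=\langle\gamma^d\rangle\langle\delta^d\rangle X,\\
\neg(\langle\gamma\rangle\neg X\vee\langle\delta\rangle\neg X)=\langle\gamma^d\rangle X\wedge\langle\delta^d\rangle X,\\
\neg\mu z.(\neg X\vee\langle\gamma\rangle z)=\nu z.(X\wedge\neg\langle\gamma\rangle\neg z)=\nu z.(X\wedge\langle\gamma^d\rangle z).
\end{gather*}

\emph{From $\mathcal G$ to $\mathrm{GL}$.} For $\chi\in\mathcal G$ with at most one free variable we define a game $\gamma_\chi$ with $\langle\gamma_\chi\rangle X=\chi(X)$; by (G3) the recursion stays among such formulas. For a literal or constant $\lambda$ take $\lambda?;(\bot?)^d$, noting that $\langle(\bot?)^d\rangle X=\neg(\bot\wedge\neg X)=\top$. For a variable take $\top?$. For $\chi\vee\eta$ and $\chi\wedge\eta$ take $\gamma_\chi\cup\gamma_\eta$ and $(\gamma_\chi^d\cup\gamma_\eta^d)^d$, and for $\langle b\rangle\chi$ and $[b]\chi$ take $b;\gamma_\chi$ and $b^d;\gamma_\chi$. For $\mu z.(\theta\vee\beta)$ take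 $\gamma_\beta^*;\gamma_\theta$, and for $\nu z.(\theta\wedge\beta)$ take $((\gamma_\beta^d)^*)^d;\gamma_\theta$, which is correct by the last identity above applied to $\gamma_\beta^d$. A sentence $\chi$ is equivalent to $\langle\gamma_\chi\rangle\top$.
\end{proof}

The proof of Theorem~\ref{thm:insep} uses only the first direction.

\begin{corollary}\label{cor:inclusions}
$\mu\mathrm{ML}[1]\subseteq\mathrm{GL}\subseteq\mu\mathrm{ML}[2]$.
\end{corollary}

\begin{proof}
Take a $\mathcal G$-sentence and rename its variables from the root down: at a fixpoint node, bind whichever of $x,y$ is not the name of the free variable of the exit. By (G3) such a choice exists, and no variable is captured. This gives the second inclusion. For the first, push the negations of a sentence of $\mu\mathrm{ML}[1]$ inward, using $\nu$; no new variable appears. Every fixpoint subformula $\mu x.\chi$ or $\nu x.\chi$ then has a body with no free variable but $x$, and rewriting it as $\mu x.(\bot\vee\chi)$ or $\nu x.(\top\wedge\chi)$ throughout gives a $\mathcal G$-sentence.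
\end{proof}

So the difference between $\mathrm{GL}$ and $\mu\mathrm{ML}[2]$, if any, lies in (G3): a subformula such as $U_u$, with both $x$ and $y$ free, is not allowed in a $\mathcal G$-sentence.

\section{Properties of $K$ and the meaning of $\varphi$}\label{sec:K}

A \emph{transversal} is a set $D\subseteq K$ whose elements have pairwise distinct colors; these are the sets of vertices for which a single variable can stand. The lower bound uses three properties of $K$.
\begin{enumerate}
\item[(K1)] \emph{Each vertex $uv$ has exactly two successors, and both have color $v$.} In particular, a transversal contains at most one of them.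
\item[(K2)] \emph{If $\mathrm{col}(j)=\mathrm{col}(k)$, $j\to j'$, $k\to k'$ and $\mathrm{col}(j')=\mathrm{col}(k')$, then $j=k$.} Indeed, $j$ is the word $\mathrm{col}(j)\,\mathrm{col}(j')$, and $k$ is the word $\mathrm{col}(k)\,\mathrm{col}(k')$.
\item[(K3)] \emph{No directed cycle of $K$ has pairwise distinct colors. Hence no transversal contains an infinite walk}, as such a walk would contain a cycle through distinct vertices of the transversal.
\end{enumerate}
The function $f$ is chosen to make (K3) true. A cycle with distinct colors has length at most three, and by (K1) its vertices are determined by its cyclic sequence of colors. A loop $uu\to uu$ is excluded by $f(uu)=u$. A cycle of length two consists of $uv$ and $vu$ with $u<v$, and $uv\to vu$ is excluded by $f(uv)=u$. A cycle of length three is $01,12,20$ or $02,21,10$; but $20\not\to01$ as $f(20)=1$, and $21\not\to10$ as $f(21)=0$.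

We also note three facts about simulation in any model. First,
\begin{equation}\label{eq:unfold}
X_k=c_{\mathrm{col}(k)}\wedge\bigwedge_{k\to k'}\Diamond X_{k'} ,
\end{equation}
where ``$\subseteq$'' holds because $\preceq$ is a simulation and ``$\supseteq$'' because, for $s$ in the right-hand side, $\preceq$ together with $(k,s)$ is again a simulation. Second, if $k\preceq s$, then every vertex reachable from $k$ is simulated by some state. Third, whether $k\preceq s$ depends only on the part of the model reachable from $s$, since a simulation can be restricted to that part.

\begin{lemma}\label{lem:phi}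
The sentence $\varphi$ holds at $s$ if and only if $01\preceq s$.
\end{lemma}

\begin{proof}
Fix a model. For sets $X',Y'$ of states and $k\in K$ of color $u$ put
\[
Z_k=c_u\wedge X'\ \ (k\in E_x),\qquad Z_k=c_u\wedge Y'\ \ (k\in E_y),\qquad Z_k=U_u(X',Y')\ \ (k=uu),
\]
and $T_k=c_u\wedge\bigwedge_{k\to k'}\Diamond Z_{k'}$. Comparing with table~\eqref{eq:table}, the three disjuncts of $F(X',Y')$ are $T_{01},T_{12},T_{20}$ (for instance $T_{01}=c_0\wedge\Diamond Z_{11}\wedge\Diamond Z_{12}=c_0\wedge\Diamond U_1\wedge\Diamond(c_1\wedge X')$), and those of $G(X',Y')$ are $T_{02},T_{10},T_{21}$. Moreover $T_{uu}=Z_{uu}$, because the successors of $uu$ are the vertices of color $u$ in $E_x$ and in $E_y$.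

Let $X=\bigcup_{k\in E_x}X_k$ and $Y=\bigcup_{k\in E_y}X_k$. For $(X',Y')=(X,Y)$ we have $Z_k=X_k$ for $k\in E_x\cup E_y$, since each color occurs once in each row, and then $Z_{uu}=T_{uu}=X_{uu}$ by \eqref{eq:unfold}. So $T_k=X_k$ for all $k$, which gives $X=F(X,Y)$ and $Y=G(X,Y)$.

Conversely, let $X'\subseteq F(X',Y')$ and $Y'\subseteq G(X',Y')$. A state of color $u$ can satisfy only the disjunct of $F$ or $G$ that begins with $c_u$, so $Z_k\subseteq T_k$ for $k\in E_x\cup E_y$, and thus for all $k$. This says that $\{(k,s):s\in Z_k\}$ is a simulation. Hence $Z_k\subseteq X_k$, and so $X'\subseteq X$ and $Y'\subseteq Y$.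

Now let $H(X')=\nu y.G(X',y)$, $X^\circ=\nu x.F(x,H(x))$ and $Y^\circ=H(X^\circ)$. Then $X^\circ=F(X^\circ,Y^\circ)$ and $Y^\circ=G(X^\circ,Y^\circ)$, so $X^\circ\subseteq X$. On the other hand $Y=G(X,Y)$ gives $Y\subseteq H(X)$, so $X=F(X,Y)\subseteq F(X,H(X))$ by monotonicity, and $X\subseteq X^\circ$. Therefore $\varphi$ defines $c_0\wedge X=X_{01}$.
\end{proof}

\section{Two small cases}\label{sec:examples}

The first example is a smaller graph for which Game Logic succeeds; the second is a natural $\mathcal G$-sentence for $K$ that fails. Together they contain the ideas of Sections~\ref{sec:memory} and~\ref{sec:model}.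

\begin{example}[A graph that $\mathrm{GL}$ can follow]\label{ex:Kprime}
Let $K'$ have the vertices $uv$ with $u,v\in\{0,1\}$, all edges $uv\to v0,v1$, and colors $\mathrm{col}(uv)=u$, read off a state by $p$ (true for $1$, false for $0$). Then (K1) and (K2) hold, but the loop $00\to00$ violates (K3). Put
\begin{gather*}
\chi_{00}=\nu x.\bigl((\neg p\wedge\Diamond y)\wedge\Diamond x\bigr),\qquad
\chi_{10}=p\wedge\Diamond y\wedge\Diamond\chi_{00},\qquad
\chi_{11}=\nu x.\bigl((p\wedge\Diamond\chi_{10})\wedge\Diamond x\bigr),\\
\chi_{01}=\nu y.\bigl(\top\wedge(\neg p\wedge\Diamond\chi_{10}\wedge\Diamond\chi_{11})\bigr).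
\end{gather*}
This is a $\mathcal G$-sentence: both $\nu x$-nodes have the body $\Diamond x$ and an exit with only $y$ free. It defines the set $X_{01}$ of states simulating $01$ in $K'$. Indeed, if $Y$ is the set defined by $\chi_{01}$, then $Y,\chi_{00}(Y),\chi_{10}(Y),\chi_{11}(Y)$ satisfy the four equations \eqref{eq:unfold} for $K'$, so they form a simulation and $Y\subseteq X_{01}$. Conversely, $X_{00}=\neg p\wedge\Diamond X_{01}\wedge\Diamond X_{00}$ gives $X_{00}\subseteq\chi_{00}(X_{01})$; then $X_{10}\subseteq\chi_{10}(X_{01})$ by monotonicity; then $X_{11}=p\wedge\Diamond X_{10}\wedge\Diamond X_{11}$ gives $X_{11}\subseteq\chi_{11}(X_{01})$; and finally $X_{01}\subseteq\neg p\wedge\Diamond\chi_{10}(X_{01})\wedge\Diamond\chi_{11}(X_{01})$, so $X_{01}\subseteq Y$.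
\end{example}

The vertex $00$ has two successors of one color, so one variable cannot stand for both. The formula $\chi_{00}$ gets two variables at one state in the only way that $\mathcal G$ permits: $y$ in the exit, for $01$, and $x$ in the body, for $00$. This works because the successor not covered by $y$ is covered by $x$ at every step, that is, because the walk $00\to00\to\cdots$ stays in the transversal $\{00\}$. Property (K3) forbids such walks.

\begin{example}[Merging the two variables]\label{ex:merge}
Let $\psi=c_0\wedge\nu x.\bigl(\top\wedge(F(x,x)\vee G(x,x))\bigr)$, a $\mathcal G$-sentence. With $X,Y$ as in the proof of Lemma~\ref{lem:phi}, monotonicity gives $X\cup Y\subseteq F(X\cup Y,X\cup Y)\vee G(X\cup Y,X\cup Y)$, so $01\preceq s$ implies $s\models\psi$. The second implication of Theorem~\ref{thm:insep} fails. Take states $s_u,t_u$ of color $u$ for $u=0,1,2$, with edges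
\[
s_0\to t_1,s_1;\qquad s_1\to s_2,t_2;\qquad s_2\to t_0,s_0;\qquad t_u\to s_u .
\]
For $X'=\{s_0,s_1,s_2\}$ we have $t_u\in U_u(X',X')$, and $s_0,s_1,s_2$ satisfy the three disjuncts of $F(X',X')$ in order; so $\psi$ holds at $s_0$. No state simulates $02$, because no state of color $0$ has a successor of color $2$. The walks $01\to11\to10\to00\to02$, $21\to11$, $12\to20\to02$ and $22\to20$ show that $02$ is reachable from every vertex, so no state simulates any vertex.
\end{example}

What went wrong is a loss of memory. Evaluated on $K$, the formula arrives at the variable $x$ both at $01$ and at $02$, and after unfolding $x$ it cannot tell which of the two it set out to check. The model exploits this: where a copy of $02$ is due, it offers a state that behaves like $01$. We say that $02$ is \emph{redirected} to $01$. Redirection must be used sparingly. If among the successors of $00$ we redirected $02$ to $01$ and also $01$ to $02$, both moves from $00$ would again be matched, each by the other edge. In the example, one successor of $00$ is redirected and its sibling is left alone; the general construction does the same.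

\section{Removing boxes and least fixpoints}\label{sec:reduction}

Redirection is harmless only for formulas that ask for the existence of successors and never require an unfolding to terminate. This section reduces Theorem~\ref{thm:insep} to such formulas.

\subsection*{The class $\mathcal C$}
Let $\mathcal C$ be the class of finite models with $R_b=\emptyset$ for $b\ne a$ and $V(r)=\emptyset$ for $r\notin\{p,q\}$. We view $K$ as a model in $\mathcal C$ with $R_a$ the edge relation, $p$ true exactly at the vertices of color $1$ and $q$ true exactly at those of color $2$. The two meanings of $\mathrm{col}$ on $K$ agree, and vertices of the same color satisfy the same literals.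

\subsection*{Evaluation games}
Let $\Phi$ be a $\mathcal G$-sentence whose only modalities are $\Diamond$ and $\Box$, with bound variables renamed apart, so that each variable $x$ is bound at exactly one node $n_x$. We identify nodes with occurrences of subformulas, and $\Phi$ with the root. The positions of the game $\mathcal E(\Phi,\mathbb S)$ are the pairs $(m,s)$ of a node and a state. At $\vee$ and at $\mu x.(\theta\vee\beta)$ Angel chooses a child; at $\wedge$ and at $\nu x.(\theta\wedge\beta)$ Demon does; the state is unchanged. At $(\Diamond m',s)$ Angel, and at $(\Box m',s)$ Demon, chooses an $R_a$-successor $s'$ of $s$, and the play moves to $(m',s')$; a player who cannot move loses. If $m$ is an occurrence of $x$, the play moves from $(m,s)$ to $(n_x,s)$, and we say that it \emph{passes} $x$. At literals and constants the play ends, and Angel wins if they are true at $s$.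

All moves lead to a child, except that passing a variable leads to an ancestor. In an infinite play let $m$ be a node of least depth among those visited infinitely often. Leaving the subtree of $m$ means jumping to a proper ancestor of $m$, which happens only finitely often; so the play eventually stays in this subtree, and it can return to $m$ only by passing a variable bound at $m$. Angel wins the infinite play if this variable is bound by $\nu$. This is the usual evaluation game of the $\mu$-calculus, with each binder merged with the connective below it. We say that Angel \emph{wins from} a position if she has a winning strategy in the game started there. We use the following facts; the first is the standard adequacy theorem, and the others are immediate from the rules.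
\begin{enumerate}
\item[(E1)] $\mathbb S,s\models\Phi$ if and only if Angel wins from $(\Phi,s)$.
\item[(E2)] The winner of a play does not depend on a finite prefix. So Angel wins from every position reached under a winning strategy, and she wins any play in which she reaches a position from which she wins and then switches to a winning strategy.
\item[(E3)] Whether Angel wins from $(m,t)$ depends only on the part of the model reachable from $t$.
\end{enumerate}

Call a $\mathcal G$-sentence a \emph{$\Diamond\nu$-sentence} if it is built from constants, literals over $p,q$, variables, $\wedge$, $\vee$, $\Diamond$ and nodes $\nu x.(\theta\wedge\beta)$. In its evaluation games Angel wins every infinite play.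

\begin{proposition}\label{prop:reduction}
Let $k_0\in K$, and let $\psi$ be a $\mathrm{GL}$ formula satisfying the two implications of Theorem~\ref{thm:insep} in all models in $\mathcal C$. Then there is a $\Diamond\nu$-sentence $\Phi$ such that
\begin{enumerate}
\item[(i)] $K,k_0\models\Phi$;
\item[(ii)] if $\mathbb S\in\mathcal C$ and $\Phi$ holds at some state of $\mathbb S$, then some state of $\mathbb S$ simulates some vertex of $K$.
\end{enumerate}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:normal}, $\psi$ is equivalent to a $\mathcal G$-sentence. Replace in it $\langle b\rangle\chi$ by $\bot$ and $[b]\chi$ by $\top$ for $b\ne a$, and $r$ by $\bot$ and $\neg r$ by $\top$ for $r\notin\{p,q\}$. The result $\Phi_0$ lies in $\mathcal G$ by (G2) and is equivalent to $\psi$ over $\mathcal C$. Rename its bound variables apart.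

\emph{Step 1: boxes.} Simulation survives the addition of edges, and edges to states that simulate nothing create no new simulation. So we may give every state the same stock of such irrelevant successors, rich enough to decide each box in advance. Let $\mathcal N$ be the class of pointed models $(\mathbb T,t)$ with $\mathbb T\in\mathcal C$ such that $t$ simulates no vertex of $K$. In this step ``Angel wins from $(m,t)$'' refers to $\mathcal E(\Phi_0,\mathbb T)$. For each node $m$ of $\Phi_0$ choose one $(\mathbb T,t)\in\mathcal N$ such that Angel wins from $(m,t)$, if there is one, and one such that she does not, if there is one. Let $J$ be the disjoint union of these finitely many models, and call the chosen points \emph{roots}. For $\mathbb S\in\mathcal C$ let $\mathbb S^J\in\mathcal C$ be the disjoint union of $\mathbb S$ and $J$ with additional $R_a$-edges from every state of $\mathbb S$ to every root. The part reachable from a root $t$ is the same in $\mathbb S^J$ as in its own model $\mathbb T$. So $t$ simulates no vertex in $\mathbb S^J$, and by (E3) Angel wins from $(m,t)$ in $\mathbb S^J$ exactly if she does in $\mathbb T$.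

Mark every node $\Box m'$ of $\Phi_0$: with $\top$ if Angel wins from $(m',t)$ for all $(\mathbb T,t)\in\mathcal N$, and with $\bot$ otherwise. Mark a node $\Diamond m'$ with $\top$ if Angel wins from $(m',t)$ for some $(\mathbb T,t)\in\mathcal N$; the other diamonds are unmarked. (Diamonds must be treated too, since Angel can also use the new edges.) Let $\Phi_1$ arise from $\Phi_0$ by replacing each outermost marked node by its mark. Then $\Phi_1\in\mathcal G$ by (G2), it has no boxes, and its nodes are nodes of $\Phi_0$.

\emph{$\Phi_1$ satisfies (i).} The identity on $K$ is a simulation of $K$ in $K^J$, so $K^J,k_0\models\psi$ and Angel has a winning strategy $\tau$ in $\mathcal E(\Phi_0,K^J)$ from $(\Phi_0,k_0)$. Let her follow $\tau$ in $\mathcal E(\Phi_1,K)$. At an unmarked $\Diamond m'$ she wins from $(m',t)$ for no root $t$, so by (E2) the move given by $\tau$ goes to a vertex of $K$ and is available. Thus the play is also a play of $\mathcal E(\Phi_0,K^J)$ under $\tau$. It does not reach a position $(\Box m',k)$ with mark $\bot$: there Demon could move to a root $t$ such that Angel does not win from $(m',t)$, against (E2). If it reaches a node marked $\top$, Angel wins at once. Otherwise it has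 the same outcome as in $\mathcal E(\Phi_0,K^J)$, and she wins.

\emph{$\Phi_1$ satisfies (ii).} Let $\mathbb S,s\models\Phi_1$ with $\mathbb S\in\mathcal C$, and suppose that no state of $\mathbb S$ simulates a vertex. If $Z$ is a simulation of $K$ in $\mathbb S^J$, then $Z\cap(K\times S)$ is a simulation in $\mathbb S$, because edges leaving $S$ go to roots, and roots occur in no pair of $Z$. So $Z\cap(K\times S)=\emptyset$, and $(\mathbb S^J,s')\in\mathcal N$ for every $s'$ that is a state of $S$ or a root. Let Angel play $\mathcal E(\Phi_0,\mathbb S^J)$ from $(\Phi_0,s)$ by a winning strategy for $\mathcal E(\Phi_1,\mathbb S)$ until a marked node is reached. Until then Demon makes no modal move and the play stays in $S$; if no marked node is ever reached, she wins. Nodes marked $\bot$ are not reached. At a node $\Box m'$ marked $\top$, Demon moves to a state $s'$ of $S$ or to a root $s'$, and Angel wins from $(m',s')$ since $(\mathbb S^J,s')\in\mathcal N$. At a node $\Diamond m'$ marked $\top$, she moves to a root $t$ such that she wins from $(m',t)$. By (E2) and (E1), $\mathbb S^J,s\models\Phi_0$, so $\mathbb S^J,s\models\psi$ and $s$ simulates a vertex in $\mathbb S^J$, contradicting $(\mathbb S^J,s)\in\mathcal N$.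

\emph{Step 2: least fixpoints.} Condition (i) concerns one finite model, and (ii) is preserved when the sentence is strengthened; so each least fixpoint may be cut off at a finite stage. Working from the inside out, replace each node $\mu x.(\theta\vee\beta)$ of $\Phi_1$ by $B_9$, where $B_0=\bot$ and $B_{i+1}=\theta\vee\beta[B_i/x]$. By (G1) each $B_i$ is in $\mathcal G$, and its free variables are among those of $\theta$; so by (G2) the result $\Phi$ is a $\Diamond\nu$-sentence. Under any assignment, $B_0\subseteq B_1\subseteq\cdots$ are the finite approximants of the least fixpoint and are contained in it. All constructors of $\mathcal G$ are monotone, so $\Phi$ implies $\Phi_1$ in every model, and (ii) passes to $\Phi$. In $K$ an increasing chain of sets has at most nine strict steps, and the approximants stay constant after the first repetition; so $B_9=B_{10}$ is the least fixpoint. Hence $\Phi$ and $\Phi_1$ agree on $K$, and (i) passes to $\Phi$.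
\end{proof}

Step 1 explains the form of Theorem~\ref{thm:insep}. To replace a box by $\top$ we must know that \emph{all} successors lie in $\mathcal N$, which is why (ii) speaks of models in which no state simulates any vertex. It remains to prove the following proposition, which contradicts (i) and (ii) and so gives Theorem~\ref{thm:insep}.

\begin{proposition}\label{prop:counter}
Let $k_0\in K$ and let $\Phi$ be a $\Diamond\nu$-sentence with $K,k_0\models\Phi$. Then there is a model $\mathbb S\in\mathcal C$ such that $\Phi$ holds at some state of $\mathbb S$ and no state of $\mathbb S$ simulates a vertex of $K$.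
\end{proposition}

\section{What a variable remembers}\label{sec:memory}

Fix $k_0$ and $\Phi$ as in Proposition~\ref{prop:counter}, with bound variables renamed apart. At each position of $\mathcal E(\Phi,K)$ where Angel is to move and from which she wins, fix a move $\sigma(m,k)$ to a position from which she wins. Let $P$ be the set of positions reachable from $(\Phi,k_0)$ when Angel follows $\sigma$ and Demon moves arbitrarily. Angel wins from every position in $P$; so $\sigma$ is defined at all her positions in $P$, and if $(m,k)\in P$ with $m$ a literal or constant, then $m$ is true at $k$.

For a variable $x$ let $P_x$ be the set of vertices $k$ with $(m,k)\in P$ for some occurrence $m$ of $x$. Note that $k\in P_x$ implies $(n_x,k)\in P$. Let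
\[
D_x=\{k\in P_x:\ k\text{ is the only vertex of its color in }P_x\}.
\]
Each $D_x$ is a transversal. These are the vertices that $x$ remembers: when $x$ is passed at $k\in D_x$, the color alone identifies $k$, whereas a vertex in $P_x\setminus D_x$ can be redirected as in Example~\ref{ex:merge}.

We now ask whether $\Phi$ can follow every walk in $K$ without ever forgetting where it is. Let $A$ consist of $(\Phi,k_0)$ and of all $(n,k)\in P$ such that $n$ is the child of a $\Diamond$-node; these are the positions at which the play can enter a new vertex.

\begin{definition}\label{def:faithful}
Let $(n,k)\in A$ and $k\to k'$. A \emph{faithful path} from $(n,k)$ is a finite sequence of positions $(m_0,k),\dots,(m_i,k)$, $i\ge0$, with $m_0=n$, in which each step is a non-modal move of $\mathcal E(\Phi,K)$, agrees with $\sigma$ at $\vee$-nodes, and passes a variable $x$ only if $k\in D_x$. A position $(n',k')$ is a \emph{faithful answer} to $k'$ at $(n,k)$ if some faithful path from $(n,k)$ ends in $(\Diamond n',k)$ and $\sigma(\Diamond n',k)=(n',k')$.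
\end{definition}

Faithful paths stay in $P$, and faithful answers lie in $A$. The next lemma is the heart of the proof, and the only place where the shape of $\mathcal G$ is used.

\begin{lemma}\label{lem:W}
Let $W\subseteq A$ be such that for all $(n,k)\in W$ and all $k\to k'$ there is a faithful answer to $k'$ at $(n,k)$ that lies in $W$. Then $W=\emptyset$.
\end{lemma}

\begin{proof}
By (G3) every node $m$ has at most one free variable. Put $D_m=D_z$ if $z$ is free in $m$, and $D_m=\emptyset$ if $m$ is closed; in both cases $D_m$ is a transversal. We prove by induction on the size of the subtree of $m$: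
\begin{quote}
$(\mathrm P_m)$\quad if $(n,k)\in W$ and $n$ lies in the subtree of $m$, then $k\in D_m$.
\end{quote}
For the root, $D_m=\emptyset$, and the lemma follows. The induction rests on one observation.
\begin{quote}
$(*)$\quad If $n$ lies in the subtree of $m$ and $k\notin D_m$, then every faithful answer $(n',k')$ at $(n,k)$ has $n'$ in the subtree of a child of $m$.
\end{quote}
Indeed, a faithful path from $(n,k)$ cannot pass the free variable of $m$, and every other variable in the subtree of $m$ is bound inside it. So the path stays in the subtree of $m$, and $n'$ is the child of a $\Diamond$-node of this subtree.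

\emph{$m$ is a leaf.} If $(m,k)\in W$, a faithful answer at $(m,k)$ exists because $k$ has a successor. As $m$ has no children, $(*)$ forces $k\in D_m$.

\emph{$m$ is $m_1\wedge m_2$, $m_1\vee m_2$ or $\Diamond m_1$.} A variable free in a child is free in $m$, so $D_{m_i}\subseteq D_m$. Suppose $(n,k)\in W$ with $n$ in the subtree of $m$ and $k\notin D_m$. Let $k_1\ne k_2$ be the successors of $k$, with faithful answers $(n_1,k_1),(n_2,k_2)\in W$. By $(*)$ and the induction hypothesis, $k_1,k_2\in D_m$. This contradicts (K1), since $D_m$ is a transversal.

\emph{$m$ is $\nu x.(\theta\wedge\beta)$.} Here $D_\theta=D_m$ and $D_\beta\subseteq D_x$, so two transversals are available and the previous argument does not apply; we iterate instead. Suppose $(n_0,l_0)\in W$ with $n_0$ in the subtree of $m$ and $l_0\notin D_m$. Given $(n_i,l_i)\in W$ with these two properties, choose by (K1) a successor $l_{i+1}\notin D_m$ of $l_i$, and a faithful answer $(n_{i+1},l_{i+1})\in W$. By $(*)$, $n_{i+1}$ lies in the subtree of $\theta$ or of $\beta$. The first is excluded by $(\mathrm P_\theta)$, as $l_{i+1}\notin D_\theta$. So $l_{i+1}\in D_x$ by $(\mathrm P_\beta)$, and $(n_{i+1},l_{i+1})$ again has the two properties.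 We obtain an infinite walk $l_1\to l_2\to\cdots$ inside the transversal $D_x$, contradicting (K3).
\end{proof}

In Example~\ref{ex:Kprime} it is the last case that breaks down: at the node $\chi_{00}$ the walk avoiding $01$ is $00\to00\to\cdots$. For $\varphi$ it is the middle case, because at $U_u$ the two successors of $uu$ are remembered by two different free variables.

The lemma says that an adversary who chooses the edges can always make $\Phi$ run out of faithful answers. We need this in a uniform version, with one chosen edge for each position.

\begin{corollary}\label{cor:rank}
There are maps $e\colon A\to K$ and $\rho\colon A\to\mathbb N$ such that, for all $(n,k)\in A$, the vertex $e(n,k)$ is a successor of $k$, and every faithful answer to $e(n,k)$ at $(n,k)$ has smaller $\rho$-value than $(n,k)$.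
\end{corollary}

\begin{proof}
Let $A_0=A$, and let $A_{i+1}$ be the set of $(n,k)\in A$ such that every successor of $k$ has a faithful answer at $(n,k)$ in $A_i$. Then $A_1\subseteq A_0$, and $A_{i+1}\subseteq A_i$ implies $A_{i+2}\subseteq A_{i+1}$. As $A$ is finite, $A_{i+1}=A_i$ for some $i$, and this set is empty by Lemma~\ref{lem:W}. Let $\rho(n,k)$ be the largest $i$ with $(n,k)\in A_i$. Since $(n,k)\notin A_{i+1}$, there is a successor $e(n,k)$ of $k$ none of whose faithful answers lies in $A_i$; all these answers have $\rho$-value below $i$.
\end{proof}

We call $e(n,k)$ the \emph{challenge} at $(n,k)$.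

\section{The countermodel}\label{sec:model}

We prove Proposition~\ref{prop:counter}. A state of the model is built to satisfy a node $n$ of $\Phi$ in the way in which a vertex $l$ does under $\sigma$, for $(n,l)\in A$. It collects the positions that Demon can force without a modal move and gets one successor for each diamond among them. If this were all, the states could simply reproduce $K$. So we redirect wherever a variable forgets; then only faithful paths continue to speak of $l$, and by Corollary~\ref{cor:rank} they cannot meet the challenges forever. As observed after Example~\ref{ex:merge}, a redirected sibling of the challenge might take over its role. Each state therefore has a bit that switches redirection on, and it is switched on only along challenges.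

\subsection*{Construction}
The states of $\mathbb S$ are the triples $s=(n,l,\varepsilon)$ with $(n,l)\in A$ and $\varepsilon\in\{0,1\}$. The letters $p,q$ hold at $s$ exactly as at $l$ in $K$, and all other letters are false; thus $\mathrm{col}(s)=\mathrm{col}(l)$. For each variable $x$ and each $l\in P_x\setminus D_x$ fix a vertex $r_x(l)\in P_x$ with $r_x(l)\ne l$ and $\mathrm{col}(r_x(l))=\mathrm{col}(l)$.

For $s=(n,l,\varepsilon)$ let $Q(s)$ be the least set of positions of $\mathcal E(\Phi,K)$ that contains $(n,l)$ and is closed under the following rules, for $(m,j)\in Q(s)$.
\begin{enumerate}
\item[(Q1)] If $m$ is a $\wedge$-node or a $\nu$-node, then $(m',j)\in Q(s)$ for both children $m'$ of $m$.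
\item[(Q2)] If $m$ is a $\vee$-node, then $\sigma(m,j)\in Q(s)$.
\item[(Q3)] If $m$ is an occurrence of $x$, and $\varepsilon=1$, $j=l$ and $l\notin D_x$, then $(n_x,r_x(l))\in Q(s)$.
\item[(Q4)] If $m$ is an occurrence of $x$ and (Q3) does not apply, then $(n_x,j)\in Q(s)$.
\end{enumerate}
The rules are well defined and $Q(s)\subseteq P$, by induction on their application: (Q1), (Q2) and (Q4) are moves allowed in the definition of $P$; in (Q3), $(m,l)\in P$ gives $l\in P_x\setminus D_x$, so $r_x(l)$ is defined, and $r_x(l)\in P_x$ gives $(n_x,r_x(l))\in P$. The vertices $j$ that occur in $Q(s)$ are the \emph{carries} of $s$. All carries have the color of $s$, and if $\varepsilon=0$ the only carry is $l$.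

Let $e(s,l)=e(n,l)$, and for $j\ne l$ let $e(s,j)$ be an arbitrary fixed successor of $j$. For each $(\Diamond n',j)\in Q(s)$, with $\sigma(\Diamond n',j)=(n',j')$, put an $R_a$-edge
\[
s\longrightarrow(n',j',\varepsilon'),\qquad \varepsilon'=1\text{ if and only if }j'=e(s,j),
\]
and say that this edge is \emph{generated by the carry $j$}. The target is a state, since $(\Diamond n',j)\in P$ gives $(n',j')\in A$. There are no other edges, and $\mathbb S\in\mathcal C$.

\begin{lemma}\label{lem:holds}
$\Phi$ holds in $\mathbb S$ at $(\Phi,k_0,1)$.
\end{lemma}

\begin{proof}
In $\mathcal E(\Phi,\mathbb S)$ Angel keeps in mind a vertex $j$ such that, at each position $(m,s)$, we have $(m,j)\in Q(s)$. Initially $j=k_0$. At $\wedge$- and $\nu$-nodes the invariant is preserved by (Q1) whatever Demon does. At a $\vee$-node she chooses the child given by $\sigma(m,j)$, and (Q2) applies. At a variable, (Q3) or (Q4) provides the new value of $j$. At $m=\Diamond n'$ with $\sigma(\Diamond n',j)=(n',j')$ she takes the edge to $s'=(n',j',\varepsilon')$ generated by this position and continues with $j'$, as $(n',j')\in Q(s')$. So she is never stuck. If the play ends at a literal or constant $m$ and a state $s=(n,l,\varepsilon)$,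 then $m$ is true at $j$ in $K$ because $(m,j)\in P$; as $j$ and $l$ are vertices of the same color, $m$ is true at $l$, hence at $s$. Infinite plays are won by Angel. The claim follows by (E1).
\end{proof}

\begin{lemma}\label{lem:nosim}
No state of $\mathbb S$ simulates a vertex of $K$.
\end{lemma}

\begin{proof}
Let $k\preceq s$ and $k\to k'$. By \eqref{eq:unfold} there is an edge $s\to s'$ of $\mathbb S$ with $k'\preceq s'$; call such an edge a \emph{match} for $k\to k'$.

(a) \emph{Every match for $k\to k'$ is generated by the carry $k$ and by no other. In particular, $k\preceq s$ implies that $k$ is a carry of $s$.} Let the match $s\to s'=(n',j',\varepsilon')$ be generated by $j$, so $j\to j'$. Then $\mathrm{col}(j)=\mathrm{col}(s)=\mathrm{col}(k)$ and $\mathrm{col}(j')=\mathrm{col}(s')=\mathrm{col}(k')$, so $j=k$ by (K2). A match exists because $k$ has a successor.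

(b) \emph{Every match for $k\to e(s,k)$ leads to a state of the form $(n',e(s,k),1)$.} Let $k'=e(s,k)$ and let $s\to s'=(n',j',\varepsilon')$ be a match. By (a) it is generated by $k$, so $\varepsilon'=1$ if and only if $j'=k'$. If $j'\ne k'$, then $\varepsilon'=0$ and $j'$ is the only carry of $s'$; but $k'\preceq s'$, so $k'$ is a carry of $s'$ by (a), a contradiction.

(c) \emph{If $s_1=(n_1,k_1,1)$ and $k_1\preceq s_1$, then there is $s_2=(n_2,k_2,1)$ with $k_2\preceq s_2$ and $\rho(n_2,k_2)<\rho(n_1,k_1)$.} Let $k_2=e(s_1,k_1)=e(n_1,k_1)$. By (a) and (b), a match for $k_1\to k_2$ leads to some $s_2=(n_2,k_2,1)$ with $k_2\preceq s_2$, and it comes from a position $(\Diamond n_2,k_1)\in Q(s_1)$ with $\sigma(\Diamond n_2,k_1)=(n_2,k_2)$. This position is obtained from $(n_1,k_1)$ by a finite chain of applications of (Q1)--(Q4). Only (Q3) changes the vertex; it changes $k_1$ to a different vertex, after which it no longer applies. Since the chain ends at the vertex $k_1$, it never uses (Q3). So its vertex is constantly $k_1$, and whenever it passes a variable $x$ by (Q4), the failure of (Q3) means $k_1\in D_x$. Thus the chain is a faithful path, $(n_2,k_2)$ is a faithful answer to the challenge $e(n_1,k_1)$,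 and $\rho$ decreases by Corollary~\ref{cor:rank}.

If some state simulated some vertex, (b) would give a state as in the hypothesis of (c), and iterating (c) would give an infinite strictly decreasing sequence of natural numbers.
\end{proof}

Lemmas~\ref{lem:holds} and~\ref{lem:nosim} prove Proposition~\ref{prop:counter}. If a $\mathrm{GL}$ formula $\psi$ satisfied the implications of Theorem~\ref{thm:insep}, the sentence $\Phi$ of Proposition~\ref{prop:reduction} and the model $\mathbb S$ would contradict condition (ii). This proves Theorem~\ref{thm:insep}, and with it Theorem~\ref{thm:main}.

Property (K2) entered only in step (a). It guarantees that a redirected carry is of no use for the original vertex; if two vertices of one color had the same successors, they would be simulated by the same states, and redirecting one to the other would destroy nothing.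

\section{Scope of the argument}\label{sec:scope}

\begin{remark}[Range of the separation]
The sentence $\varphi$ is built from literals, variables, $\wedge,\vee,\Diamond$ and $\nu$. Proposition~\ref{prop:reduction} assumes the implications only in $\mathcal C$, so Theorems~\ref{thm:main} and~\ref{thm:insep} hold already over $\mathcal C$, for every non-empty $\mathrm{Act}$. Both logics are closed under negation, so the sentence $\neg\varphi$, which can be written with $\Box$ and $\mu$ only, is not expressible in $\mathrm{GL}$ either.
\end{remark}

\begin{remark}[Position in the variable hierarchy]
We have $\mu\mathrm{ML}[1]\subsetneq\mathrm{GL}\subsetneq\mu\mathrm{ML}[2]$. The inclusions are Corollary~\ref{cor:inclusions} and the second is strict by Theorem~\ref{thm:main}. Strictness of the first is the only point that relies on the literature: $\mu\mathrm{ML}[1]$ is alternation-free, while by Berwanger \cite{Berwanger} no finite level of the alternation hierarchy contains $\mathrm{GL}$.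
\end{remark}

\begin{remark}[Other graphs]
Let $K$ be any finite graph whose colors are given by the valuations of finitely many letters, and assume that every vertex has two distinct successors of equal color, that (K2) holds, and that no directed cycle has pairwise distinct colors. The proof of Theorem~\ref{thm:insep} uses nothing else: in Lemma~\ref{lem:W} one takes two equally colored successors, in the definition of $\mathcal C$ these letters replace $p,q$, and $|K|$ replaces $9$. If moreover every color class has at most three vertices, then ``$k_0\preceq s$'' is expressible in $\mu\mathrm{ML}[2]$. To see this, partition $K$ into transversals $D_1,D_2,D_3$ with $k_0\in D_1$. As $D_3$ contains no cycle, the equations \eqref{eq:unfold} for its vertices can be eliminated by finitely many substitutions. This leaves a system $x=F(x,y)$, $y=G(x,y)$ with $F,G$ free of fixpoints, where $x$ stands for $D_1$ and $y$ for $D_2$, and the proof of Lemma~\ref{lem:phi} shows that $\nu x.F(x,\nu y.G(x,y))$ defines the first component of its greatest solution.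
\end{remark}

\begin{remark}[Three colors are needed]
No non-empty graph with at most two colors satisfies the three assumptions of the previous remark. Some color $v$ has two distinct vertices, and by (K2) the sets of colors of their successors are disjoint and non-empty. With at most two colors this leaves room for exactly two vertices of color $v$, one of which has only successors of color $v$. It has two such successors, so it is its own successor, and this loop is a cycle with pairwise distinct colors. Example~\ref{ex:Kprime} shows that the condition on cycles cannot simply be dropped.
\end{remark}

\begin{thebibliography}{9}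

\bibitem{Berwanger}
Berwanger, \emph{Game logic is strong enough for parity games}, Studia Logica 75, 2003.

\bibitem{ILLC}
Institute for Logic, Language and Computation, \texttt{https://core.ac.uk/download/489671879.pdf}.

\end{thebibliography}
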